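\title{Better quasiorders on three points and arithmetical transfinite recursion}

\begin{abstract}
We show that the statement ``the antichain $\mathbf 3$ with three elements is a better quasiorder'' is equivalent to $\mathrm{ATR}_0$ over $\mathrm{RCA}_0$. More generally, $\mathrm{RCA}_0$ proves that $\mathrm{ATR}_0$ holds as soon as some better quasiorder contains $\mathbf 3$ or the disjoint union $\mathbf 2\sqcup\mathbf 1$ of a two-element chain and a point, and that a quasiorder containing neither is a better quasiorder exactly when it has no infinite strictly descending sequence. The reversal goes through the well-foundedness of the Veblen notation systems $\varphi_\alpha(0)$: from a descending sequence of terms we compute a bit, attached to each subsequence, that never stabilizes under the shift.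
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{quasiorder} is a set $Q$ with a reflexive and transitive relation $\preceq$. It is a \emph{well-quasiorder} (wqo) if for every $f:\mathbb N\to Q$ there are $m<n$ with $f(m)\preceq f(n)$. The stronger notion of a better quasiorder, in the sense of Nash-Williams, imposes a condition of the same kind on functions whose arguments are finite sets of numbers.

For finite $s\subseteq\mathbb N$ and $X\subseteq\mathbb N$, we say that $s$ is an \emph{initial segment} of $X$ if $s=\emptyset$ or $s=\{x\in X:x\le\max s\}$. For infinite $X$ let $SX=X\setminus\{\min X\}$ be the \emph{shift} of $X$. For finite $s,t$ write $s\triangleleft t$ if there is an infinite $X\subseteq\mathbb N$ such that $s$ is an initial segment of $X$ and $t$ is an initial segment of $SX$. A \emph{barrier} is a set $B$ of finite nonempty subsets of $\mathbb N$ such that $\bigcup B$ is infinite, every infinite subset of $\bigcup B$ has an initial segment in $B$, and no element of $B$ is a proper subset of another element of $B$. A function $f:B\to Q$ on a barrier is \emph{bad} if $f(s)\not\preceq f(t)$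 whenever $s,t\in B$ and $s\triangleleft t$, and $Q$ is a \emph{better quasiorder} (bqo) if no function from a barrier to $Q$ is bad.

Let $f:B\to Q$ and let $X\subseteq\bigcup B$ be infinite. Two initial segments of $X$ are nested, so exactly one of them, say $s$, lies in $B$; put $\hat f(X)=f(s)$. If $f$ is bad, then
\begin{equation}\label{eq:hat}
\hat f(X)\not\preceq\hat f(SX)\qquad\text{for all infinite }X\subseteq\textstyle\bigcup B .
\end{equation}
When $Q$ is an antichain, this says that $\hat f$ is a proper coloring of the graph with edges $\{X,SX\}$ in which the color of $X$ is read off from a finite initial segment. This is the picture we use throughout.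

The simplest barriers show what is being asked. For the barrier of singletons, $\{m\}\triangleleft\{n\}$ means $m<n$, so every bqo is a wqo, and a finite $Q$ admits no bad function by the pigeonhole principle. For the barrier of pairs, a bad function into a finite antichain $Q$ satisfies $f(\{m,n\})\neq f(\{n,k\})$ for $m<n<k$. Put $N=2^{|Q|}$ and $A_n=\{f(\{n,k\}):n<k\le N\}$. For $m<n\le N$ the color $f(\{m,n\})$ lies in $A_m$ and not in $A_n$, so $A_0,\dots,A_N$ are $N+1$ distinct subsets of $Q$, which is impossible. But the elements of a barrier need not have bounded size. The sets $s$ with $|s|=\min s+1$ form a barrier, since $s\subseteq t$ gives $\min t\le\min s$ and hence $|t|\le|s|$.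

Let $\mathbf 3$ be the partial order with three pairwise incomparable elements. It is known that $\mathrm{ATR}_0$ proves that $\mathbf 3$ is a bqo. The following question is posed in \cite{ST}.

\medskip
\noindent\textbf{Question.} \emph{Is the statement ``\,$\mathbf 3$ is a bqo'' provable in some subsystem of second-order arithmetic that extends $\mathrm{RCA}_0$ and is strictly weaker than $\mathrm{ATR}_0$? Equivalently, does $\mathrm{RCA}_0+{}$``\,$\mathbf 3$ is a bqo'' prove $\mathrm{ATR}_0$?}
\medskip

The two forms agree because $\mathrm{RCA}_0+{}$``$\mathbf 3$ is a bqo'' is contained in $\mathrm{ATR}_0$ and in every extension of $\mathrm{RCA}_0$ that proves the statement.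

One might guess that a weak system suffices. The order has three points, and for the antichain with two points a short parity argument in $\mathrm{RCA}_0$ handles all barriers at once (Section~\ref{sec:parity}). The guess is wrong. Parity is special to two colors, three colors can simulate any finite number of colors (see the remark after Lemma~\ref{lem:four}), and a bounded number of colors turns out to be enough to control a transfinite recursion.

\begin{theorem}\label{thm:A}
$\mathrm{RCA}_0$ proves that ``\,$\mathbf 3$ is a bqo'' is equivalent to $\mathrm{ATR}_0$.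
\end{theorem}

So no system that extends $\mathrm{RCA}_0$ and is strictly weaker than $\mathrm{ATR}_0$ proves that $\mathbf 3$ is a bqo. The dividing line can be drawn for all quasiorders. Write $p\prec q$ for $p\preceq q\not\preceq p$; an \emph{infinite strictly descending sequence} is an $h:\mathbb N\to Q$ with $h(n+1)\prec h(n)$ for all $n$. Let $\mathbf 2\sqcup\mathbf 1$ be the partial order on $\{a,b,c\}$ whose only strict relation is $b\prec a$. A quasiorder \emph{contains} $R$ if its restriction to some set of elements is isomorphic to $R$.

\begin{theorem}\label{thm:B}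
$\mathrm{RCA}_0$ proves the following.
\begin{enumerate}
\item[(1)] If some bqo contains $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$, then $\mathrm{ATR}_0$ holds.
\item[(2)] If a quasiorder $Q$ contains neither $\mathbf 3$ nor $\mathbf 2\sqcup\mathbf 1$, then $Q$ is a bqo if and only if it has no infinite strictly descending sequence.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:finite}
Fix a finite quasiorder $Q$. If $Q$ contains $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$, then ``\,$Q$ is a bqo'' is equivalent to $\mathrm{ATR}_0$ over $\mathrm{RCA}_0$. If $Q$ contains neither, then $\mathrm{RCA}_0$ proves that $Q$ is a bqo.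
\end{corollary}

To see why these two orders appear, draw an arrow $p\to q$ when $p\not\preceq q$. By \eqref{eq:hat}, a bad function turns each sequence $X,SX,S^2X,\dots$ into an infinite walk along arrows. Both $\mathbf 3$ and $\mathbf 2\sqcup\mathbf 1$ have a cycle of length two and a cycle of length three ($a\to c\to a$ and $a\to b\to c\to a$ in the second order). In a quasiorder that omits both and has no infinite descent, every walk eventually alternates between two equivalence classes, and parity applies.

For the reversal, let $R$ be $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$. Section~\ref{sec:colorings} shows that $R$ fails to be a bqo if one can attach to each infinite $X$, by inspecting a finite initial segment, a bit $\mathsf b(X)$ such that $i\mapsto\mathsf b(S^iX)$ is never eventually constant. Section~\ref{sec:aca} builds such a bit from a failure of $\mathrm{ACA}_0$. Sections~\ref{sec:veblen}--\ref{sec:end} build one from an infinite descending sequence in a Veblen notation system $\varphi_\alpha(0)$ with $\alpha$ a well-order, and a theorem of H.~Friedman then gives $\mathrm{ATR}_0$. The idea is worked out for the notations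 below $\varepsilon_0$ in Section~\ref{sec:eps}.

\section{Background from reverse mathematics}\label{sec:background}

Second-order arithmetic has variables for numbers and for sets of numbers. Finite objects are coded by numbers, and quasiorders, barriers and sequences are coded by sets. A formula is \emph{arithmetical} if it has no set quantifiers (set parameters are allowed). $\mathrm{RCA}_0$ has $\Delta^0_1$ comprehension and $\Sigma^0_1$ induction; informally, a set exists if it is computable from sets that exist. $\mathrm{ACA}_0$ adds comprehension for arithmetical formulas, and hence proves induction for them. $\mathrm{ATR}_0$ adds to $\mathrm{ACA}_0$ the iteration of arithmetical comprehension along any well-order, where a \emph{well-order} is a linear order on a set of numbers with no infinite strictly descending sequence. We use the following facts.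

\begin{enumerate}
\item[(R1)] Over $\mathrm{RCA}_0$, $\mathrm{ACA}_0$ is equivalent to the statement that the range of every injection $g:\mathbb N\to\mathbb N$ exists \cite[III.1.3]{Simpson}.
\item[(R2)] $\mathrm{ACA}_0$ proves K\"onig's lemma for bounded trees: an infinite tree of finite sequences whose $i$-th entries are bounded by a given function of $i$ has an infinite path. It also proves arithmetical transfinite induction \cite[V.2]{Simpson}: if $\alpha$ is a well-order, $\theta$ is arithmetical, and $\theta(\beta)$ holds whenever $\theta(\gamma)$ holds for all $\gamma<\beta$, then $\theta(\beta)$ holds for all $\beta\in\alpha$.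
\item[(R3)] $\mathrm{ATR}_0$ proves the clopen Ramsey theorem \cite[V.9]{Simpson}: if $A$ is infinite and a property of infinite subsets of $A$ and its negation are both given by $\Sigma^0_1$ formulas, then there is an infinite $X\subseteq A$ such that all infinite subsets of $X$ have the property or none has it.
\item[(R4)] Over $\mathrm{RCA}_0$, $\mathrm{ATR}_0$ is equivalent to the statement that for every well-order $\alpha$ the Veblen notation system $\varphi_\alpha(0)$ is well-ordered. This is due to H.~Friedman; proofs are in \cite{MM} and \cite{RW}. The system $\varphi_\alpha(0)$ is defined in Section~\ref{sec:veblen}.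
\end{enumerate}

\section{The parity argument and the upper bound}\label{sec:parity}

Take first the antichain with two points and a bad $f:B\to\{0,1\}$. Let $X\subseteq\bigcup B$ be infinite, let $s\in B$ be its initial segment and $n=|s|$. Delete from $X$ the first element after $s$ and call the result $X'$. Then $\hat f(X')=\hat f(X)$. The tail $Y=S^{n+1}X$ is also $S^nX'$, and each shift flips the color, so $\hat f(Y)$ is both $n$ and $n+1$ flips away from $\hat f(X)$. This is absurd. Theorem~\ref{thm:B}(2) is the widest setting for this argument.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]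
Work in $\mathrm{RCA}_0$ and let $Q$ contain neither $\mathbf 3$ nor $\mathbf 2\sqcup\mathbf 1$. If $h$ is an infinite strictly descending sequence, then $\{n\}\mapsto h(n)$ is bad on the barrier of singletons, so $Q$ is not a bqo. For the converse we first describe $Q$. Write $p\equiv q$ for $p\preceq q\preceq p$, and $p\sim q$ if neither $p\prec q$ nor $q\prec p$; thus $p\sim q$ means that $p,q$ are equivalent or incomparable.

\emph{The relation $\sim$ is transitive.} Suppose $p\sim q\sim r$ and $p\not\sim r$, say $p\prec r$. If $q\equiv p$, then $q\prec r$, and if $q\equiv r$, then $p\prec q$; both are excluded. So $q$ is incomparable with $p$ and $r$, and $\{r,p,q\}$ is a copy of $\mathbf 2\sqcup\mathbf 1$, a contradiction.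

\emph{The relation $\prec$ linearly orders the $\sim$-classes.} Let $p\prec r$. If $p\sim p'$, then $p'\prec r$, because $p'\sim r$ would give $p\sim r$ and $r\prec p'$ would give $p\prec p'$. If $r\sim r'$, then $p\prec r'$, because $p\sim r'$ would give $p\sim r$ and $r'\prec p$ would give $r'\prec r$.

\emph{Each $\sim$-class contains at most two $\equiv$-classes}, since three pairwise inequivalent elements of one $\sim$-class are pairwise incomparable and form a copy of $\mathbf 3$. Finally, if $p\not\preceq q$, then either $q\prec p$, or $p\sim q$ and $p\not\equiv q$.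

Now let $Q$ have no infinite strictly descending sequence and suppose that $f:B\to Q$ is bad. Take an infinite $X\subseteq\bigcup B$ and put $q_i=\hat f(S^iX)$. By \eqref{eq:hat} and the last remark, the $\sim$-classes of the $q_i$ weakly descend. If $q_{i+1}\prec q_i$ for infinitely many $i$, then the $q_i$ for these $i$ form an infinite strictly descending sequence. So after replacing $X$ by a tail, all $q_i$ lie in one $\sim$-class $K$. Then $q_i\not\equiv q_{i+1}$ for all $i$, and since $K$ has at most two $\equiv$-classes, $q_i\equiv q_0$ holds exactly for even $i$.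

Let $s\in B$ be the initial segment of $X$, $n=|s|$, $X'=s\cup S^{n+1}X$ and $q'_j=\hat f(S^jX')$. Then $q'_0=f(s)=q_0$ and $q'_n=\hat f(S^{n+1}X)=q_{n+1}$ lie in $K$. The $\sim$-classes of $q'_0,\dots,q'_n$ weakly descend from $K$ to $K$, so all $q'_j$ with $j\le n$ lie in $K$, and $q'_j\equiv q'_0$ exactly for even $j$. Hence $q_{n+1}\equiv q_0$ holds if and only if $n$ is even, and also if and only if $n+1$ is even, a contradiction.
\end{proof}

The upper bound for finite orders is a direct application of Ramsey's theorem for clopen sets. For $Q=\mathbf 3$ it is the known half of Theorem~\ref{thm:A}.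

\begin{proposition}\label{prop:upper}
For each fixed finite quasiorder $Q$, $\mathrm{ATR}_0$ proves that $Q$ is a bqo.
\end{proposition}

\begin{proof}
Let $f:B\to Q$ and $q\in Q$. For infinite $Y\subseteq\bigcup B$, the property $\hat f(Y)=q$ says that some initial segment $s\in B$ of $Y$ has $f(s)=q$, and its negation says that some initial segment $s\in B$ of $Y$ has $f(s)\ne q$; both are $\Sigma^0_1$. Apply (R3) once for each $q\in Q$, each time inside the set obtained before. This gives an infinite $X\subseteq\bigcup B$ such that $\hat f$ is constant on the infinite subsets of $X$. In particular $\hat f(X)=\hat f(SX)$, so \eqref{eq:hat} fails and $f$ is not bad.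
\end{proof}

\section{From colorings of the shift to bad functions}\label{sec:colorings}

We work in $\mathrm{RCA}_0$ unless stated otherwise. For infinite $X=\{x_0<x_1<\dots\}$ let $X{\restriction}n=\{x_0,\dots,x_{n-1}\}$ and $EX=\{x_0,x_2,x_4,\dots\}$. The operations $S$ (delete the first element) and $E$ (keep the elements in even position) also apply to finite sets, with $S\emptyset=E\emptyset=\emptyset$. Note that $ES^2X=SEX$. For finite sets write $\tau\le\sigma$ if $|\tau|=|\sigma|$ and the $i$-th element of $\tau$ is at most the $i$-th element of $\sigma$ for every $i$.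

\begin{definition}
A \emph{functional} $F$ consists of a set $\mathrm{Dom}$ of finite subsets of $\mathbb N$ and a function $\mathrm{val}$ on $\mathrm{Dom}$ such that, if $\sigma\in\mathrm{Dom}$ is an initial segment of a finite set $\sigma'$, then $\sigma'\in\mathrm{Dom}$ and $\mathrm{val}(\sigma')=\mathrm{val}(\sigma)$. We say that $\sigma$ \emph{decides} $F$ if $\sigma\in\mathrm{Dom}$. If $X$ is finite or infinite and has an initial segment $\sigma\in\mathrm{Dom}$, then $F$ is \emph{defined at} $X$ and $F(X)=\mathrm{val}(\sigma)$. The functional $F$ is \emph{uniformly total} if for every infinite $X$ there is $n\ge1$ such that every $\tau\le X{\restriction}n$ decides $F$.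
\end{definition}

Uniform totality is there to produce barriers. If $F$ is merely defined at every infinite $X$, the shortest nonempty deciding sets need not form a barrier: if $\sigma$ decides $F$ exactly when $|\sigma|\ge2$ or $\min\sigma\ge1$, then $\{1\}\subsetneq\{0,1\}$ are both shortest. The remedy is to wait until all pointwise smaller sets decide $F$ as well.

\begin{lemma}\label{lem:barrier}
Let $F$ be a uniformly total functional with values in a quasiorder $Q$ and $F(X)\not\preceq F(SX)$ for all infinite $X$. Then $Q$ is not a bqo.
\end{lemma}

\begin{proof}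
Let $D$ be the set of nonempty finite $\sigma$ such that every $\tau\le\sigma$ decides $F$; the quantifier is bounded, so $D$ exists. Let $B$ be the set of $\sigma\in D$ with no proper initial segment in $D$. Every infinite $X$ has an initial segment in $D$, and the shortest one is in $B$. For $X=[k,\infty)$ this gives $k\in\bigcup B$, so $\bigcup B=\mathbb N$. Suppose $\sigma\subsetneq\sigma'$ are in $B$, and let $\tau$ consist of the first $|\sigma|$ elements of $\sigma'$. From $\sigma\subseteq\sigma'$ we get $\tau\le\sigma$, so $\tau\in D$ because $\le$ is transitive. But $\tau$ is a proper initial segment of $\sigma'$, contrary to $\sigma'\in B$. Thus $B$ is a barrier. If $s,t\in B$ and $X$ witnesses $s\triangleleft t$, then $\mathrm{val}(s)=F(X)\not\preceq F(SX)=\mathrm{val}(t)$. So the restriction of $\mathrm{val}$ to $B$ is bad.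
\end{proof}

\begin{lemma}\label{lem:total}
\begin{enumerate}
\item[(i)] Let $F$ be uniformly total, let $\Theta$ be a function, and let $T_1,\dots,T_k$ be compositions of $S$'s and $E$'s. Then $G(X)=\Theta(F(T_1X),\dots,F(T_kX))$ is given by a uniformly total functional.
\item[(ii)] In $\mathrm{ACA}_0$, a functional that is defined at every infinite $X$ is uniformly total.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\sigma$ decide $G$ if every $T_j\sigma$ decides $F$. Each $T_j$ selects elements by their position. Hence if $\sigma$ is an initial segment of a finite or infinite set $Y$, then $T_j\sigma$ is an initial segment of $T_jY$, so $G$ is a functional with the stated values. Given $X$, choose $n_j$ such that every $\tau\le(T_jX){\restriction}n_j$ decides $F$, and choose $n\ge1$ with $|T_j(X{\restriction}n)|\ge n_j$ for all $j$. If $\tau\le X{\restriction}n$, then $T_j\tau\le T_j(X{\restriction}n)$, so the first $n_j$ elements of $T_j\tau$ form a set $\le(T_jX){\restriction}n_j$. This set decides $F$, hence so does $T_j\tau$.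

(ii) If uniform totality fails at $X$, the finite sets $\tau$ with $\tau\le X{\restriction}|\tau|$ that do not decide $F$, viewed as increasing sequences, form an infinite tree bounded by $X$. By (R2) it has a path $Y$, and $F$ is not defined at $Y$.
\end{proof}

The next lemma turns a proper coloring with four colors into a bad function. For $\mathbf 3$ a vertex of the fourth color is recolored by looking at its two neighbors. For $\mathbf 2\sqcup\mathbf 1$ the arrow $b\to a$ is missing, and the coloring is used differently: it serves to place markers along $X,SX,S^2X,\dots$, and between markers we walk along the cycles $a\to c\to a$ and $a\to b\to c\to a$.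

\begin{lemma}\label{lem:four}
Suppose there is a uniformly total functional $F$ with values in $\{0,1,2,3\}$ and $F(X)\ne F(SX)$ for all infinite $X$. Then neither $\mathbf 3$ nor $\mathbf 2\sqcup\mathbf 1$ is a bqo.
\end{lemma}

\begin{proof}
\emph{The order $\mathbf 3$.} The set $X$ does not know a predecessor, so we let $X$ carry the corrected color of $SX$, whose neighbors $X$ and $S^2X$ it does know. Put $G(X)=F(SX)$ if $F(SX)\ne3$, and otherwise let $G(X)$ be the least element of $\{0,1,2\}\setminus\{F(X),F(S^2X)\}$. At most one of $F(SX)$, $F(S^2X)$ equals $3$. If neither does, then $G(X)=F(SX)\ne F(S^2X)=G(SX)$. If $F(SX)=3$, then $G(SX)=F(S^2X)$, a value that $G(X)$ avoids. If $F(S^2X)=3$, then $G(X)=F(SX)$, a value that $G(SX)$ avoids. So $G(X)\ne G(SX)$ always, and Lemmas~\ref{lem:total}(i) and~\ref{lem:barrier} apply with the antichain $\{0,1,2\}$.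

\emph{The order $\mathbf 2\sqcup\mathbf 1$.} The cycle of length three needs markers at distance at least three, and for this we need colors that differ at distance two as well as one. Put $C(X)=(F(X),F(EX))$, with values in a set of $K=16$ elements on which we fix a linear order. Then $C(X)\neq C(SX)$ by the first coordinate, and $C(X)\ne C(S^2X)$ by the second, since $F(ES^2X)=F(SEX)\ne F(EX)$. Fix $X$ and write $C_i=C(S^iX)$; applying this to the sets $S^iX$ we see that $C_i\neq C_j$ when $1\le|i-j|\le2$. Call $i$ a \emph{marker} if $C_{i+2}>C_j$ for all $j\in\{i,i+1,i+3,i+4\}$.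

Distinct markers $i,i'$ differ by at least $3$, for otherwise $C_{i+2}>C_{i'+2}$ and $C_{i'+2}>C_{i+2}$. Moreover every interval $[i,i+4K]$ contains a marker. To see this, start at position $p=i+2+2K$. As long as $p-2$ is not a marker, some other position within distance $2$ of $p$ has a color that is not smaller, hence strictly larger; move there. There are at most $K-1$ moves, each of length at most $2$, so we stay in $[i+4,i+4K]$ and stop at a position $p$ such that $p-2$ is a marker.

For a position $i$ let $M$ be the least marker $\ge i$, let $d=M-i$, and let $g\ge3$ be the distance from $M$ to the next marker. Label $i$ according to the table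
\[
\begin{array}{c|cccc}
 & d\ge2\text{ even} & d\ge3\text{ odd} & d=1 & d=0\\ \hline
g\text{ even} & a & c & c & a\\
g\text{ odd} & a & c & b & c
\end{array}
\]
For example, markers at $0,3,7,10$ give the positions $0,\dots,8$ the labels $c,a,c,a,c,a,b,c,a$. Consider the step from $i$ to $i+1$. If $d\ge1$, then $M$ and $g$ stay the same and $d$ drops by one. For $d\ge3$ the step is $a\to c$ or $c\to a$; for $d=2$ it is $a\to c$ or $a\to b$; for $d=1$ it is $c\to a$ or $b\to c$. If $d=0$, then $i+1$ is at distance $g-1\ge2$ from its marker, and the step is $a\to c$ for even $g$ and $c\to a$ for odd $g$. In each of $a\to b$, $a\to c$, $b\to c$, $c\to a$ the source is $\not\preceq$ the target.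

Let $G(X)$ be the label of position $0$. The first marker is at most $4K$, the next one is at most $8K+1$, and whether $j$ is a marker depends on $C_j,\dots,C_{j+4}$. So $G(X)$ is a fixed function of the values $F(S^jX)$ and $F(ES^jX)$ with $j\le 8K+5$. The label of position $1$ is $G(SX)$. Hence $G(X)\not\preceq G(SX)$, and Lemmas~\ref{lem:total}(i) and~\ref{lem:barrier} apply.
\end{proof}

The recoloring in the first part, with the last color in place of $3$, removes one color from any proper coloring with $k\ge4$ colors. Four colors are all we need, since they arise from a bit that keeps changing: record the bit and the parity of the time until it changes.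

\begin{lemma}\label{lem:bit}
Let $\mathsf b$ be a functional with values in $\{0,1\}$. Let $\sigma$ decide $\mathsf b^*$ if there is $n$ with $1\le n\le|\sigma|$ such that $S^i\sigma$ decides $\mathsf b$ for all $i\le n$ and $\mathsf b(S^n\sigma)\ne\mathsf b(\sigma)$, and put $\mathsf b^*(\sigma)=(\mathsf b(\sigma),n\bmod 2)$ for the least such $n$. Then $\mathsf b^*$ is a functional with at most four values, and $\mathsf b^*(X)\ne\mathsf b^*(SX)$ whenever both sides are defined. If all $\mathsf b(S^iX)$ are defined and $i\mapsto\mathsf b(S^iX)$ is not eventually constant, then $\mathsf b^*(X)$ is defined.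
\end{lemma}

\begin{proof}
The values $\mathsf b(S^i\sigma)$ with $i\le n$ do not change when $\sigma$ is end-extended, so $\mathsf b^*$ is a functional, and $\mathsf b^*(X)=(\mathsf b(X),\hat n(X)\bmod2)$ where $\hat n(X)$ is the least $n\ge1$ with $\mathsf b(S^nX)\neq\mathsf b(X)$. If $\mathsf b(X)=\mathsf b(SX)$, then $\hat n(X)=\hat n(SX)+1$. Under the last hypothesis $\hat n(X)$ exists, and every long enough initial segment of $X$ decides $\mathsf b^*$.
\end{proof}

\section{Arithmetical comprehension}\label{sec:aca}

The main construction needs $\mathrm{ACA}_0$, for transfinite induction and for Lemma~\ref{lem:total}(ii). We obtain it first. Here Lemma~\ref{lem:total}(ii) is not yet available, so uniform totality is checked by hand.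

\begin{proposition}\label{prop:aca}
$\mathrm{RCA}_0$ proves: if $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$ is a bqo, then $\mathrm{ACA}_0$ holds.
\end{proposition}

\begin{proof}
By (R1) it suffices to show that neither order is a bqo if there is an injection $g:\mathbb N\to\mathbb N$ whose range does not exist. For $x<y$ let $v(x,y)=\min g([x,y))$. Let $\sigma$ decide $\mathsf b$ if $|\sigma|\ge3$, and, if $y_0<y_1<y_2$ are the first elements of $\sigma$, put $\mathsf b(\sigma)=1$ if $v(y_0,y_1)>v(y_1,y_2)$ and $\mathsf b(\sigma)=0$ otherwise. The idea is that the minima cannot decrease forever, and that they can increase forever only along a set from which the range of $g$ is computable.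

We show that $\mathsf b^*$ is uniformly total. Fix $X=\{x_0<x_1<\dots\}$. There are $i_0$ and $j_0\ge x_{i_0}$ with $g(j_0)<i_0$, for otherwise $m$ is in the range of $g$ if and only if $g(j)=m$ for some $j<x_{m+1}$, and the range exists. Let $n\ge3$ and suppose $\tau=\{y_0<\dots<y_{n-1}\}\le X{\restriction}n$ does not decide $\mathsf b^*$. Put $v_i=v(y_i,y_{i+1})$ for $i\le n-2$; these numbers are distinct because $g$ is injective and the intervals are disjoint. The bits $\mathsf b(S^i\tau)$ with $i\le n-3$ are all equal, so $v_0,\dots,v_{n-2}$ is strictly monotone.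

If it is decreasing, then $n-2\le v_0\le g(y_0)\le\max_{j\le x_0}g(j)$. If it is increasing, then $v_i\ge i$, and for $i\le n-2$ every $j\in[y_i,y_{n-1})$ lies in some $[y_k,y_{k+1})$ with $k\ge i$ and satisfies $g(j)\ge v_k\ge i$. Since $y_i\le x_i$ and $y_{n-1}\ge n-1$, we get $g(j)\ge i$ whenever $i\le n-2$ and $x_i\le j<n-1$. Hence $i_0>n-2$ or $j_0\ge n-1$. In both cases $n$ is below a bound that depends only on $X$. So $\mathsf b^*$ is uniformly total, and Lemmas~\ref{lem:bit} and~\ref{lem:four} finish the proof.
\end{proof}

\section{Veblen terms}\label{sec:veblen}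

From now on we work in $\mathrm{ACA}_0$ and fix a nonempty well-order $\alpha$ with least element $0$.

On ordinals, $\varphi_0(y)=\omega^y$ and $\varphi_\xi$ for $\xi>0$ enumerates the common fixed points of the $\varphi_\eta$ with $\eta<\xi$; thus $\varphi_1(y)=\varepsilon_y$. The system $\varphi_\alpha(0)$ describes by terms what is generated from $0$ by addition and the $\varphi_\xi$ with $\xi\in\alpha$. This serves only as orientation, and everything below is proved for terms.

\emph{Raw terms} are formal sums $z_1+\dots+z_k$ with $k\ge0$ (the empty sum is $0$) of \emph{principal} terms $z_i=\varphi_{\xi_i}(y_i)$, where $\xi_i\in\alpha$ and $y_i$ is a raw term. A principal term is identified with the sum of length one. Sums are compared lexicographically: $s<t$ if $s$ is a proper initial segment of $t$, or if at the first place where $s$ and $t$ have different summands the summand of $s$ is smaller. Principal terms are compared by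
\begin{equation}\label{eq:comp}
\varphi_\xi(y)<\varphi_\eta(z)\iff
\begin{cases}
y<\varphi_\eta(z)&\text{if }\xi<\eta,\\
y<z&\text{if }\xi=\eta,\\
\varphi_\xi(y)<z&\text{if }\xi>\eta.
\end{cases}
\end{equation}
This is a recursion on the total number of $\varphi$'s. A term $\varphi_\xi(y)$ is \emph{normal} if $y$ is not a principal term $\varphi_\eta(z)$ with $\eta>\xi$; on ordinals such a $y$ is a fixed point of $\varphi_\xi$ and the term would be redundant. Let $T=\varphi_\alpha(0)$ be the set of raw terms in which, hereditarily, every sum has $z_1\ge\dots\ge z_k$ and every principal term is normal. Both $T$ and $<$ are computable from $\alpha$.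

\begin{lemma}\label{lem:linear}
The relation $<$ is a linear order on $T$.
\end{lemma}

\begin{proof}
\emph{Trichotomy.} We show by induction on the total number of $\varphi$'s that exactly one of $s<t$, $s=t$, $t<s$ holds. For sums this reduces to the principal terms at the first place of difference. Let $P=\varphi_\xi(y)$ and $P'=\varphi_\eta(z)$. If $\xi=\eta$, use trichotomy for $y,z$. If $\xi<\eta$, then $P\ne P'$, and by \eqref{eq:comp} $P<P'$ is equivalent to $y<P'$ while $P'<P$ is equivalent to $P'<y$. Since $y\ne P'$ by normality of $P$, trichotomy for $y,P'$ gives the claim. The case $\xi>\eta$ is the same with the roles exchanged.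

\emph{Transitivity.} We use induction on the total number of $\varphi$'s in the triple. Let $s<t<r$, let $i$ be the first place where $s,t$ differ and $j$ the first place where $t,r$ differ, counting a missing summand as smaller than any summand. If $i\ne j$, then $s$ and $r$ first differ at $\min(i,j)$, where one of them agrees with $t$, and $s<r$. If $i=j$, either $s$ has no $i$-th summand and is a proper initial segment of $r$, or we need transitivity for the three $i$-th summands. So let $P=\varphi_\xi(x)<P'=\varphi_\eta(y)<P''=\varphi_\zeta(z)$. If $\eta<\xi$ and $\eta<\zeta$, then \eqref{eq:comp} gives $P<y<P''$, and the induction hypothesis gives $P<P''$. Otherwise $\eta\ge\mu=\min(\xi,\zeta)$, and the table lists what is to be shown and the chain that \eqref{eq:comp} provides.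
\[
\begin{array}{c|c|c|c}
 & \text{goal} & \eta>\mu & \eta=\mu\\ \hline
\xi<\zeta & x<P'' & x<P'<P'' & x<y<P''\\
\xi=\zeta & x<z & x<P'<z & x<y<z\\
\xi>\zeta & P<z & P<P'<z & P<y<z
\end{array}
\]
Each chain has fewer $\varphi$'s than $P,P',P''$, so the induction hypothesis applies.
\end{proof}

\begin{remark}\label{rem:pres}
One may also present $\varphi_\alpha(0)$ as the set of all terms built from $0$, $+$ and the $\varphi_\xi$, modulo equality of values. This gives the same order. Evaluate terms in $T$ as follows: the sum of $s,t\in T$ is obtained by deleting from $s$ the summands smaller than the first summand of $t$ and appending $t$; and $\bar\varphi_\xi(y)=y$ if $y=\varphi_\eta(z)$ with $\eta>\xi$, while $\bar\varphi_\xi(y)=\varphi_\xi(y)$ otherwise. Then \eqref{eq:comp} holds with $\bar\varphi$ in place of $\varphi$ for arbitrary $y,z\in T$. If $\xi<\eta$, then $\bar\varphi_\eta(z)$ is principal with index $>\xi$, so $\bar\varphi_\xi(y)<\bar\varphi_\eta(z)$ is equivalent to $y<\bar\varphi_\eta(z)$, trivially if $\bar\varphi_\xi(y)=y$ and by the first clause otherwise. If $\xi>\eta$, argue in the same way with $z$ and the third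 clause. If $\xi=\eta$, then $\bar\varphi_\xi(y)<\bar\varphi_\xi(z)$ is equivalent to $y<z$: trivially if both $y$ and $z$ are fixed by $\bar\varphi_\xi$, by the third clause if only $y$ is, by the first if only $z$ is, and by the second if neither is. An indexing that starts with $\varepsilon$-numbers instead of powers of $\omega$ amounts to a suborder of $\varphi_{1+\alpha}(0)$, which is harmless for (R4) because $\alpha$ is arbitrary.
\end{remark}

Let $T_\bot=T\cup\{\bot\}$ with $\bot$ below all terms. For $s\in T$ let $\mathrm{Sub}(s)$ consist of $s$, $\bot$, the summands $\varphi_{\xi_i}(y_i)$ of $s$, and all elements of the sets $\mathrm{Sub}(y_i)$; let $\mathrm{Sub}(\bot)=\{\bot\}$. If $v\in\mathrm{Sub}(s)$, then $\mathrm{Sub}(v)\subseteq\mathrm{Sub}(s)$. The \emph{size} $|s|$ is one more than the number of $\varphi$'s in $s$, and $|\bot|=0$; elements of $\mathrm{Sub}(s)$ other than $s$ have smaller size than $s$. The lexicographic rule gives, for principal $z\in T$ and $s\in T$,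
\begin{equation}\label{eq:first}
z\le s\iff s\ne0\text{ and }z\le\text{the first summand of }s .
\end{equation}
In particular, $s<z$ as soon as the first summand of $s$ is below $z$. So the position of $s$ among the principal terms is governed by its first summand, then by the first summand of the argument, and so on. The \emph{leading chain} of $s\in T$ records this: put $y_0=s$ and let $\varphi_{\xi_j}(y_j)$ be the first summand of $y_{j-1}$, for $j=1,\dots,m$, where $y_m=0$. We call $\varphi_{\xi_j}(y_j)$ the \emph{entries} and $\xi_j$ the \emph{indices} of the chain.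

\begin{lemma}\label{lem:sub}
If $\varphi_\xi(y)\in T$, then $y<\varphi_\xi(y)$. If $v\in\mathrm{Sub}(s)$, then $v\le s$.
\end{lemma}

\begin{proof}
We use induction on $|y|$. Let $y=y_0,\dots,y_m=0$ be the leading chain of $y$. By the induction hypothesis and \eqref{eq:first}, $y_j<\varphi_{\xi_j}(y_j)\le y_{j-1}\le y$ for $j\ge1$. We show $y_j<\varphi_\xi(y)$ by downward induction on $j$, starting from $y_m=0$. Let $j\ge1$ and $y_j<\varphi_\xi(y)$. By \eqref{eq:first} it suffices to show $\varphi_{\xi_j}(y_j)<\varphi_\xi(y)$, and we use \eqref{eq:comp}. If $\xi_j<\xi$, we need $y_j<\varphi_\xi(y)$, which we have. If $\xi_j=\xi$, we need $y_j<y$, which we have. If $\xi_j>\xi$, we need $\varphi_{\xi_j}(y_j)<y$; we have $\le$, and equality contradicts the normality of $\varphi_\xi(y)$.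

The second claim follows by induction on $|s|$: each summand $\varphi_{\xi_i}(y_i)$ is at most the first summand, which is at most $s$, and elements of $\mathrm{Sub}(y_i)$ are at most $y_i<\varphi_{\xi_i}(y_i)$.
\end{proof}

Let $\alpha^+=\alpha\cup\{\infty\}$ with a new top element; it is a well-order. For $\beta\in\alpha^+$ let $H_\beta$ be the set of principal terms in $T$ with index $\ge\beta$; on ordinals these are the values of $\varphi_\beta$, and $H_\infty=\emptyset$. For $s\in T$ with leading chain as above, let $j$ be least with $\xi_j\ge\beta$ and put
\[
\lambda_\beta(s)=\varphi_{\xi_j}(y_j),\qquad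
\pi_\beta(s)=\begin{cases}y_j&\text{if }\xi_j=\beta,\\ \varphi_{\xi_j}(y_j)&\text{if }\xi_j>\beta.\end{cases}
\]
If there is no such $j$, or if $s=\bot$, put $\lambda_\beta(s)=\pi_\beta(s)=\bot$. Thus $\lambda_\beta$ rounds down to a value of $\varphi_\beta$, and $\pi_\beta$ then inverts $\varphi_\beta$: it is a logarithm of level $\beta$. Note that $\pi_\beta(s)\in\mathrm{Sub}(s)$, so $\pi_\beta(s)\le s$.

\begin{lemma}\label{lem:lambda}
Let $\beta\in\alpha^+$ and $s,s'\in T_\bot$.
\begin{enumerate}
\item[(i)] $\lambda_\beta(s)$ is the largest element of $H_\beta\cup\{\bot\}$ that is $\le s$. In particular $\lambda_\beta(s)\le s$ and $\lambda_\beta$ is monotone.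
\item[(ii)] $\pi_\beta(s)<\pi_\beta(s')$ if and only if $\lambda_\beta(s)<\lambda_\beta(s')$. In particular $\pi_\beta$ is monotone.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $s\in\{\bot,0\}$ no principal term is $\le s$. Otherwise let $\varphi_\xi(y)$ be the first summand of $s$ and use induction on $|s|$. For $z\in H_\beta$, \eqref{eq:first} says that $z\le s$ is equivalent to $z\le\varphi_\xi(y)$. If $\xi\ge\beta$, then $\lambda_\beta(s)=\varphi_\xi(y)$ and we are done. If $\xi<\beta$, then $\lambda_\beta(s)=\lambda_\beta(y)$ and the index of $z$ exceeds $\xi$. So $z\le\varphi_\xi(y)$ is equivalent to $z<\varphi_\xi(y)$, by \eqref{eq:comp} to $z<y$, and by normality to $z\le y$. Apply the induction hypothesis to $y$.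

(ii) The value $\pi_\beta(s)$ is the image of $\lambda_\beta(s)$ under the map on $H_\beta\cup\{\bot\}$ that sends $\varphi_\beta(y)$ to $y$ and fixes all other elements. This map is strictly increasing: for $z\in H_\beta$ of index $>\beta$, the three clauses of \eqref{eq:comp} say that $\varphi_\beta(y)<z$, $\varphi_\beta(y)<\varphi_\beta(y')$ and $z<\varphi_\beta(y)$ are equivalent to $y<z$, $y<y'$ and $z<y$.
\end{proof}

\section{First differences and the terms below $\varepsilon_0$}\label{sec:eps}

For a sequence $u=(u_0,u_1,\dots)$ in $T_\bot$ let $Su=(u_1,u_2,\dots)$. Our aim is to compute from finitely many entries of $u$ a bit $\mathsf b(u)$ such that $i\mapsto\mathsf b(S^iu)$ is not eventually constant when $u$ is strictly descending. The basic step is a dichotomy: either a certain bit keeps changing, or a simpler sequence, obtained by taking logarithms, descends.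

Define $p(u_0,u_1)\in\mathbb N$ and $\partial_0(u)\in T_\bot$ as follows. If $u_0>u_1$ and $u_0\ne0$, write $u_0=z_1+\dots+z_k$ with $k\ge1$, and let $p=p(u_0,u_1)\in\{1,\dots,k\}$ be least such that $u_1=\bot$, or $u_1$ has no $p$-th summand, or its $p$-th summand differs from $z_p$; such $p$ exists since otherwise $u_0\le u_1$. Put $\partial_0(u)=\pi_0(z_p)$. In all other cases put $p(u_0,u_1)=0$ and $\partial_0(u)=\pi_0(u_0)$. Let $\mathsf b_0(u)=1$ if $p(u_0,u_1)>p(u_1,u_2)$ and $\mathsf b_0(u)=0$ otherwise. We write $\partial_0u$ for the sequence $i\mapsto\partial_0(S^iu)$. The default case is needed because $\partial_0u$ need not descend and we want to iterate.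

For example, write $\omega^y=\varphi_0(y)$, $1=\omega^0$, $2=1+1$, $\omega=\omega^1$, and let $p_i=p(u_i,u_{i+1})$.
\[
\begin{array}{c|ccccc}
i&0&1&2&3&4\\ \hline
u_i&\omega^\omega+\omega^2&\omega^\omega+\omega+\omega&\omega^\omega+\omega+1&\omega^\omega&\omega^2\\
p_i&2&3&2&1&\\
\partial_0(S^iu)&2&1&1&\omega&
\end{array}
\]
The derived sequence descends from $i=0$ to $i=1$, where $p_0\le p_1$, and fails to descend at the next two steps, where the place of difference moves to the left.

\begin{lemma}\label{lem:base}
For every sequence $u$ in $T_\bot$ we have $\partial_0(u)=\pi_0(v)$ for some $v\in\mathrm{Sub}(u_0)$. If $u$ is strictly descending from some point on, then either $i\mapsto\mathsf b_0(S^iu)$ is not eventually constant, or $\partial_0u$ is strictly descending from some point on.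
\end{lemma}

\begin{proof}
The first claim holds with $v=z_p$ or $v=u_0$. For the second, shift $u$ so that it is strictly descending; then no $u_i$ is $0$ or $\bot$, and $p_i=p(u_i,u_{i+1})\ge1$. Let $\mathsf b_0(S^iu)$ be eventually constant. It is not eventually $1$, since the numbers $p_i$ cannot descend forever. So $p_i\le p_{i+1}$ for large $i$. For such $i$ the term $u_{i+1}$ has a $p_{i+1}$-th summand $z'$, hence a $p_i$-th summand $z''$, and $z'\le z''$ because summands are nonincreasing. Let $z$ be the $p_i$-th summand of $u_i$. Since $p_i$ is the first place of difference and $u_{i+1}<u_i$, we have $z''<z$. As $\lambda_0$ is the identity on principal terms, Lemma~\ref{lem:lambda}(ii) gives $\partial_0(S^{i+1}u)=\pi_0(z')<\pi_0(z)=\partial_0(S^iu)$.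
\end{proof}

\begin{example}[the case $\alpha=\{0\}$]\label{ex:eps}
Here $T$ consists of the Cantor normal forms below $\varepsilon_0$, and $\pi_0(s)$ is the leading exponent of $s$, with $\pi_0(0)=\bot$. Each application of $\pi_0$ moves one step down the leading chain, so $\pi_0^N(s)=\bot$ for $N=|s|$. Let $u^{(n)}=\partial_0^nu$. By Lemmas~\ref{lem:base}, \ref{lem:sub} and~\ref{lem:lambda}, $u^{(n+1)}_i\le\pi_0(u^{(n)}_i)$, hence $u^{(n)}_i\le\pi_0^n(u_i)$. So there is a least level $r(u)\le|u_0|$ with $u^{(r(u))}_0\le u^{(r(u))}_1$.

Let $u$ be strictly descending and $r_i=r(S^iu)\ge1$. The number $r_i$ is unbounded information and cannot be used as a color. Instead record whether $r_i<r_{i+1}$, $r_i=r_{i+1}$ or $r_i>r_{i+1}$, together with the bit $e_i=\mathsf b_0(S^iu^{(r_i-1)})$ from the last level that descended. We claim that this record, which has six possible values, is not eventually constant. Suppose it is, and shift $u$ so that it is constant. The relation is not $>$. If it is $=$, say $r_i=n$, then $w=u^{(n-1)}$ is strictly descending and $\mathsf b_0(S^iw)$ is constant, so $u^{(n)}=\partial_0w$ eventually descends by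 Lemma~\ref{lem:base}, whereas $u^{(n)}_i\le u^{(n)}_{i+1}$ for all $i$. If it is $<$, let $N=|u_0|$ and choose $i$ with $r_i>N$. Then $u^{(N)}_{i+1}<u^{(N)}_i\le\pi_0^N(u_i)\le\pi_0^N(u_0)=\bot$, which is impossible.
\end{example}

A record with finitely many values is compressed to one bit by comparing consecutive values.

\begin{lemma}\label{lem:compress}
Let $(w_i)_i$ be a sequence in a finite linear order. If the truth value of $w_i>w_{i+1}$ is eventually constant, then $(w_i)_i$ is eventually constant.
\end{lemma}

\begin{proof}
A finite order has no infinite descent, so $w_i\le w_{i+1}$ for large $i$, and a nondecreasing sequence in a finite order stabilizes.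
\end{proof}

\section{The derivatives $\partial_\beta$}\label{sec:deriv}

The iteration of Example~\ref{ex:eps} stalls at $\varepsilon$-numbers. If $u_i=\varphi_1(y_i)$ is strictly descending, then $\partial_0u=u$, and no level ever fails to descend. What is wanted is an operator $\partial_1$ that returns the sequence $(y_i)_i$ here. For a general $u$, it should strip powers of $\omega$ by $\partial_0$ as long as the first two entries lie above the same largest $\varepsilon$-number, and then take the logarithm $\pi_1$. For larger $\beta$, the layers between $s$ and $\lambda_\beta(s)$ have various indices $\gamma<\beta$, and one must choose which $\partial_\gamma$ to apply. If $\gamma$ is smaller than one of these indices, $\partial_\gamma$ can stall as $\partial_0$ did above. So we take the largest.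

For $\beta\in\alpha^+$ with $\beta>0$ and $s\in T$, call the entries of the leading chain of $s$ that come before the first entry in $H_\beta$ the \emph{$\beta$-low} entries (all entries, if none is in $H_\beta$). Let $g_\beta(s)$ be the largest index of a $\beta$-low entry, and $0$ if there is none; let $g_\beta(\bot)=0$. Then $g_\beta(s)\in\alpha$ and $g_\beta(s)<\beta$. For example, if $\alpha=\{0,1,2\}$ and $s=\varphi_0(\varphi_1(\varphi_2(0)+1)+\omega)+1$, then the chain has indices $0,1,2$, and $\lambda_2(s)=\varphi_2(0)$, $g_2(s)=1$, $\pi_1(s)=\varphi_2(0)+1$, $\pi_1^2(s)=\lambda_2(s)$.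

\begin{lemma}\label{lem:g}
Let $\beta>0$.
\begin{enumerate}
\item[(i)] If $s'\le s$ and $\lambda_\beta(s')=\lambda_\beta(s)$, then $g_\beta(s')\le g_\beta(s)$.
\item[(ii)] If $g_\beta(w)=\gamma$, then $\pi_\gamma^N(w)=\lambda_\beta(w)$ for some $N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\kappa=\lambda_\beta(s)$ and suppose $\xi=g_\beta(s')>g_\beta(s)$. Then $\xi>0$, so $s'\ne\bot$, hence $s\neq\bot$, and $s'$ has a $\beta$-low entry $\varphi_\xi(x)$. The chain of $x$ is the rest of the chain of $s'$, so $\lambda_\beta(x)=\kappa$, and Lemmas~\ref{lem:sub} and~\ref{lem:lambda} give $\kappa\le x<\varphi_\xi(x)\le s'$. Let $s=z_0,z_1,\dots$ be the chain of $s$, with indices $\eta_k$ and with $\beta$-low entries $\varphi_{\eta_k}(z_k)$ for $1\le k\le l$. Either $z_l$ has first summand $\kappa$, or $\kappa=\bot$ and $z_l=0$; in both cases $z_l<\varphi_\xi(x)$ by \eqref{eq:first}. For $1\le k\le l$ we have $\eta_k\le g_\beta(s)<\xi$, so $z_k<\varphi_\xi(x)$ implies $\varphi_{\eta_k}(z_k)<\varphi_\xi(x)$ by \eqref{eq:comp} and then $z_{k-1}<\varphi_\xi(x)$ by \eqref{eq:first}. Thus $s<\varphi_\xi(x)\le s'$, a contradiction.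

(ii) For $w=\bot$ take $N=0$. We show by induction on size that the conclusion holds for every $w\in T$ all of whose $\beta$-low indices are $\le\gamma$, where $\gamma<\beta$. If one of them equals $\gamma$, let $\varphi_\gamma(y)$ be the first such entry. Then $\pi_\gamma(w)=y$ is smaller, $\lambda_\beta(y)=\lambda_\beta(w)$, and the $\beta$-low indices of $y$ are $\le\gamma$. Otherwise the first index $\ge\gamma$, if there is one, is the first index $\ge\beta$ and exceeds $\gamma$, so $\pi_\gamma(w)=\lambda_\beta(w)$.
\end{proof}

\paragraph{The procedure.} For $\beta\in\alpha^+$ with $\beta>0$ we describe how to compute $\partial_\beta(u)\in T_\bot$ and $\mathsf b_\beta(u)\in\{0,1\}$ from a sequence $u$ in $T_\bot$, using the procedures for smaller $\gamma$. For every $\gamma$ we write $\partial_\gamma u$ for the sequence $i\mapsto\partial_\gamma(S^iu)$, so that $\partial_\gamma Su=S\partial_\gamma u$. Put $u^{(0)}=u$. At level $n$ check, in this order, the conditions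
\begin{enumerate}
\item[(F1)] $u^{(n)}_0\le u^{(n)}_1$,
\item[(F2)] $\lambda_\beta(u^{(n)}_0)\ne\lambda_\beta(u^{(n)}_1)$,
\item[(F3)] $g_\beta(u^{(n)}_0)\ne g_\beta(u^{(n)}_1)$.
\end{enumerate}
If none holds, level $n$ \emph{passes}: put $\gamma_n=g_\beta(u^{(n)}_0)<\beta$ and $u^{(n+1)}=\partial_{\gamma_n}u^{(n)}$, and go to level $n+1$. Let $r=r_\beta(u)$ be the first level that does not pass, and let the \emph{type} $f_\beta(u)\in\{1,2,3\}$ be the number of the first condition that holds there. Let $\ell=\ell_\beta(u)$ be $r-1$ if the type is $1$ and $r\ge1$, and $r$ otherwise. Put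
\[
\partial_\beta(u)=\pi_\beta\bigl(u^{(\ell)}_0\bigr).
\]
The \emph{record} of $u$ is $\mathrm{rec}_\beta(u)=(f,\chi,d,e)$, where
\begin{itemize}
\item $f=f_\beta(u)$;
\item $\chi\in\{<,=,>\}$ is the relation of $r_\beta(u)$ to $r_\beta(Su)$;
\item $d=1$ if $\partial_\beta(u)>\partial_\beta(Su)$, and $d=0$ otherwise;
\item $e=\mathsf b_{\gamma_{r-1}}(u^{(r-1)})$ if the type is $1$ and $r\ge1$, and $e=0$ otherwise.
\end{itemize}
Fix a linear order on the finite set of possible records, and put $\mathsf b_\beta(u)=1$ if $\mathrm{rec}_\beta(u)>\mathrm{rec}_\beta(Su)$ and $\mathsf b_\beta(u)=0$ otherwise.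

Each ingredient has one task. At a stop of type $2$ the descent has become visible to $\pi_\beta$. Condition (F3) guarantees that, at a passing level, $u$ and $Su$ apply the same $\partial_\gamma$, so that their runs can be compared. At a stop of type $1$ the last derivative destroyed the descent; the bit $e$ reports on this, and $\ell$ steps back to the last level whose first two entries descend. Finally, a record contains only one bit from below, so the set of records does not grow with $\beta$. For $\alpha=\{0\}$ and $\beta=\infty$, conditions (F2) and (F3) never hold, $d=0$, and the record is that of Example~\ref{ex:eps}.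

\paragraph{Formal status.} The definition must not rest on transfinite recursion, which is what we want to prove. It describes a single oracle program $\Phi$ with input $\beta$ and oracles $\alpha$ and $u$, which for $\beta=0$ follows Section~\ref{sec:eps}. An entry $u^{(n+1)}_i$ is obtained by running $\Phi$ on input $\gamma_n$ with oracle $S^iu^{(n)}$, where queries to $u^{(n)}$ are answered in the same way. The self-reference is justified by the recursion theorem, which is provable in $\mathrm{RCA}_0$. If a subcomputation does not halt, there is no output. If all entries of $u^{(n)}$ are defined, the simulated run agrees with the run of $\Phi$ on the true oracle $S^iu^{(n)}$. So the values depend only on the sequence $u$, and the equations above hold whenever all values involved exist. That they do exist is part (a) of the next lemma.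

\section{The dichotomy for all levels}\label{sec:key}

We want to prove the analogue of Lemma~\ref{lem:base} by transfinite induction on $\beta$. A statement about all sequences $u$ is not arithmetical, so (R2) would not apply. We therefore restrict to the sequences computable from a fixed set, a class that is closed under the derivatives.

\begin{lemma}[in $\mathrm{ACA}_0$, $\alpha$ a nonempty well-order]\label{lem:key}
Let $Z$ be a set that computes $\alpha$, and let $\mathcal C$ be the class of $Z$-computable sequences in $T_\bot$. For every $\beta\in\alpha^+$ and every $u\in\mathcal C$: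
\begin{enumerate}
\item[(a)] the procedure for $\partial_\beta(u)$ and $\mathsf b_\beta(u)$ halts;
\item[(b)] $\partial_\beta(u)=\pi_\beta(v)$ for some $v\in\mathrm{Sub}(u_0)$;
\item[(c)] if $u$ is strictly descending from some point on, then either $i\mapsto\mathsf b_\beta(S^iu)$ is not eventually constant, or $\partial_\beta u$ is strictly descending from some point on.
\end{enumerate}
\end{lemma}

\begin{proof}
Quantifying over $Z$-indices of sequences makes the statement for a given $\beta$ arithmetical in $Z$, so we may use transfinite induction on $\beta\in\alpha^+$. The class $\mathcal C$ is closed under $S$, and if (a) holds for $\gamma$, it is closed under $\partial_\gamma$. For $\beta=0$ the procedure is explicit and (b), (c) are Lemma~\ref{lem:base}. Let $\beta>0$ and assume the lemma for all $\gamma<\beta$.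

\medskip
\noindent\textbf{Parts (a) and (b).} Suppose $u^{(n)}\in\mathcal C$ and level $n$ passes. Let $s=u^{(n)}_0>s'=u^{(n)}_1$ and $\gamma=g_\beta(s)$. By (a) for $\gamma$ we have $u^{(n+1)}\in\mathcal C$, and by (b) for $\gamma$ we have $u^{(n+1)}_0=\pi_\gamma(v)$ with $v\in\mathrm{Sub}(s)$. So $u^{(n+1)}_0\in\mathrm{Sub}(v)\subseteq\mathrm{Sub}(s)$. We claim $u^{(n+1)}_0\ne s$, so that the size drops. Otherwise $|s|\le|v|$, hence $v=s$ and $\pi_\gamma(s)=s$. Since $s\ne\bot$, the definition of $\pi_\gamma$ shows that $s$ is principal with an index $\xi>\gamma$. If $\xi<\beta$, then $s$ is a $\beta$-low entry of its own chain and $g_\beta(s)\ge\xi>\gamma$, a contradiction. If $\xi\ge\beta$, then $\lambda_\beta(s)=s>s'\ge\lambda_\beta(s')$, so (F2) holds and the level does not pass.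

If $u^{(n)}_0=\bot$, then (F1) holds. So some level $r\le|u_0|$ does not pass, and $u^{(n)}\in\mathcal C$ and $u^{(n)}_0\in\mathrm{Sub}(u_0)$ for $n\le r$. Thus $r_\beta(u)$, $f_\beta(u)$, $\partial_\beta(u)$ are computed, (b) holds with $v=u^{(\ell)}_0$, and $e$ is computed by (a) for $\gamma_{r-1}$. The same applies to $Su$ and $S^2u$, and $\mathsf b_\beta(u)$ depends only on these data.

\medskip
\noindent\textbf{Part (c): setup.} Let $u$ be eventually strictly descending and $\mathsf b_\beta(S^iu)$ eventually constant. By Lemma~\ref{lem:compress}, after a shift $u$ is strictly descending and $\mathrm{rec}_\beta(S^iu)=(f,\chi,d,e)$ for all $i$. If $d=1$, then $\partial_\beta u$ is strictly descending. So assume $d=0$, that is,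
\begin{equation}\label{eq:d0}
\partial_\beta(S^iu)\le\partial_\beta(S^{i+1}u)\qquad\text{for all }i;
\end{equation}
we derive a contradiction. Write $r_i=r_\beta(S^iu)$ and $\ell_i=\ell_\beta(S^iu)$. Since the $r_i$ cannot descend forever, $\chi$ is not $>$, and $r_i\le r_{i+1}$ for all $i$.

\emph{The runs are consistent:} $(S^{i+1}u)^{(n)}=S\bigl((S^iu)^{(n)}\bigr)$ \emph{for $n\le r_i$.} This holds for $n=0$. Let it hold for $n$ and let $n+1\le r_i\le r_{i+1}$, so that level $n$ passes in the runs on $S^iu$ and on $S^{i+1}u$. Since (F3) fails in the first run, entries $0$ and $1$ of $(S^iu)^{(n)}$ have the same $g_\beta$, and entry $1$ is entry $0$ of $(S^{i+1}u)^{(n)}$. So both runs use the same $\gamma_n$, and $\partial_{\gamma_n}$ commutes with $S$.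

For $r_i\ge n$ let $u^{(n)}_i$ be entry $0$ of $(S^iu)^{(n)}$. By consistency $(S^iu)^{(n)}=(u^{(n)}_j)_{j\ge i}$, and $\gamma_n$ is the same in all runs on $S^iu$ with $r_i>n$. By (b) for $\gamma_n$, Lemma~\ref{lem:sub} and the monotonicity of $\pi_{\gamma_n}$,
\begin{equation}\label{eq:down}
u^{(n+1)}_i\le\pi_{\gamma_n}(u^{(n)}_i)\le u^{(n)}_i\qquad\text{for }n<r_i .
\end{equation}
That level $n$ passes in the run on $S^iu$ means
\begin{equation}\label{eq:pass}
u^{(n)}_i>u^{(n)}_{i+1},\quad \lambda_\beta(u^{(n)}_i)=\lambda_\beta(u^{(n)}_{i+1}),\quad g_\beta(u^{(n)}_i)=g_\beta(u^{(n)}_{i+1})=\gamma_n\qquad\text{for }n<r_i .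
\end{equation}
If $f=1$, then $r_i\ge1$ because $u_i>u_{i+1}$, and level $\ell_i=r_i-1$ passes. If $f\in\{2,3\}$, then (F1) fails at level $\ell_i=r_i$. In all cases
\begin{equation}\label{eq:ell}
u^{(\ell_i)}_i>u^{(\ell_i)}_{i+1}\qquad\text{and}\qquad\partial_\beta(S^iu)=\pi_\beta(u^{(\ell_i)}_i).
\end{equation}

\medskip
\noindent\textbf{Part (c): $r_i=n$ for all $i$.}
Let $f=1$, so $n\ge1$. The sequence $w=(u^{(n-1)}_i)_i$ is in $\mathcal C$ and strictly descending by \eqref{eq:pass}, and $\mathsf b_{\gamma_{n-1}}(S^iw)=e$ for all $i$. By (c) for $\gamma_{n-1}<\beta$, the sequence $\partial_{\gamma_{n-1}}w=(u^{(n)}_i)_i$ is eventually strictly descending. But (F1) at level $n$ says $u^{(n)}_i\le u^{(n)}_{i+1}$ for all $i$.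

Let $f=2$. Then $u^{(n)}_i>u^{(n)}_{i+1}$ and the values of $\lambda_\beta$ differ, so $\lambda_\beta(u^{(n)}_i)>\lambda_\beta(u^{(n)}_{i+1})$ by monotonicity and $\pi_\beta(u^{(n)}_i)>\pi_\beta(u^{(n)}_{i+1})$ by Lemma~\ref{lem:lambda}(ii). As $\ell_i=\ell_{i+1}=n$, this contradicts \eqref{eq:d0}.

Let $f=3$. Then $u^{(n)}_i>u^{(n)}_{i+1}$, the values of $\lambda_\beta$ agree and the values of $g_\beta$ differ. By Lemma~\ref{lem:g}(i), $i\mapsto g_\beta(u^{(n)}_i)$ is strictly descending in the well-order $\alpha$, a contradiction.

\medskip
\noindent\textbf{Part (c): $r_i$ strictly increasing.} In Example~\ref{ex:eps} the levels ran into $\bot$. Here we show that they stay above a fixed $\kappa\in H_\beta\cup\{\bot\}$ and nevertheless run into it. Since the type is fixed, $\ell_i$ is strictly increasing too. By \eqref{eq:ell} and \eqref{eq:down},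
\[
u^{(\ell_i)}_i>u^{(\ell_i)}_{i+1}\ge u^{(\ell_{i+1})}_{i+1}.
\]
So $\partial_\beta(S^iu)$ is weakly descending by the monotonicity of $\pi_\beta$, and constant by \eqref{eq:d0}. By Lemma~\ref{lem:lambda}(ii) there is $\kappa\in T_\bot$ with $\lambda_\beta(u^{(\ell_i)}_i)=\kappa$ for all $i$. We claim
\begin{equation}\label{eq:kappa}
\lambda_\beta(u^{(n)}_i)=\kappa\qquad\text{for }\ell_0\le n<r_i .
\end{equation}
Indeed $\ell_i\ge r_i-1\ge n$, so $u^{(\ell_i)}_i\le u^{(n)}_i\le u^{(\ell_0)}_i$ by \eqref{eq:down}. Also $u^{(\ell_0)}_j>u^{(\ell_0)}_{j+1}$ for all $j$, by \eqref{eq:ell} for $j=0$ and by \eqref{eq:pass} for $j\ge1$, where $r_j>r_0\ge\ell_0$. Hence $u^{(\ell_i)}_i\le u^{(n)}_i\le u^{(\ell_0)}_0$, and $\lambda_\beta$ is monotone with value $\kappa$ at both ends.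

For $n\ge\ell_0$ choose $i$ with $r_i>n+1$. By \eqref{eq:down}, \eqref{eq:kappa} and Lemma~\ref{lem:g}(i), $\gamma_{n+1}=g_\beta(u^{(n+1)}_i)\le g_\beta(u^{(n)}_i)=\gamma_n$. As $\alpha$ is a well-order, there are $\gamma$ and $n_0\ge\ell_0$ with $\gamma_n=\gamma$ for all $n\ge n_0$. Choose $i_0$ with $r_{i_0}>n_0$ and let $w=u^{(n_0)}_{i_0}$. Then $g_\beta(w)=\gamma$ and $\lambda_\beta(w)=\kappa$, so Lemma~\ref{lem:g}(ii) gives $N$ with $\pi_\gamma^N(w)=\kappa$. Put $n=n_0+N$ and choose $i\ge i_0$ with $r_i>n$. By induction on $j\le N$ we get $u^{(n_0+j)}_i\le\pi_\gamma^j(w)$. For $j=0$ this follows from \eqref{eq:pass}, since $r_{i'}>n_0$ for all $i'\ge i_0$, and the step is \eqref{eq:down} with the monotonicity of $\pi_\gamma$. So $u^{(n)}_i\le\kappa$, and \eqref{eq:pass} gives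
\[
\lambda_\beta(u^{(n)}_{i+1})\le u^{(n)}_{i+1}<u^{(n)}_i\le\kappa .
\]
This contradicts \eqref{eq:kappa}, which applies because $\ell_0\le n<r_{i+1}$.
\end{proof}

The well-foundedness of $\alpha$ was used three times: for the induction on $\beta$, to exclude a constant stop of type $3$, and to stabilize the $\gamma_n$.

\section{Proofs of the main results}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Work in $\mathrm{RCA}_0$ and let a bqo $Q$ contain $R\in\{\mathbf 3,\mathbf 2\sqcup\mathbf 1\}$. A bad function into the copy of $R$ is a bad function into $Q$, so $R$ is a bqo. By Proposition~\ref{prop:aca}, $\mathrm{ACA}_0$ holds. By (R4) it suffices to show that $\varphi_\alpha(0)$ is well-ordered for every well-order $\alpha$. If $\alpha=\emptyset$, then $\varphi_\alpha(0)=\{0\}$. Let $\alpha\neq\emptyset$ and suppose that $t:\mathbb N\to T=\varphi_\alpha(0)$ is strictly descending.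

For infinite $X=\{x_0<x_1<\dots\}$ let $t_X=(t(x_0),t(x_1),\dots)$. This sequence is strictly descending, and $t_{S^iX}=S^it_X$. Let $\sigma=\{y_0<\dots<y_{n-1}\}$ decide $\mathsf b$ if the computation of $\mathsf b_\infty$ by $\Phi$, with $t(y_0),\dots,t(y_{n-1})$ as the first entries of the oracle sequence, halts within $n$ steps and queries no other entry; let $\mathsf b(\sigma)$ be the output. Then $\mathsf b$ is a functional, and $\mathsf b(X)=\mathsf b_\infty(t_X)$ whenever the right side exists.

Fix $X$ and apply Lemma~\ref{lem:key} with $Z=\alpha\oplus t\oplus X$, $\beta=\infty$ and the sequences $S^it_X\in\mathcal C$. By (a), all $\mathsf b(S^iX)=\mathsf b_\infty(S^it_X)$ are defined. Since $H_\infty=\emptyset$, the map $\pi_\infty$ is constantly $\bot$, so by (b) the sequence $\partial_\infty t_X$ is constantly $\bot$. By (c), $i\mapsto\mathsf b(S^iX)$ is not eventually constant. As $X$ was arbitrary, Lemma~\ref{lem:bit} shows that $\mathsf b^*$ is defined at every infinite $X$, has at most four values, and satisfies $\mathsf b^*(X)\ne\mathsf b^*(SX)$. It is uniformly total by Lemma~\ref{lem:total}(ii). By Lemma~\ref{lem:four},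 $R$ is not a bqo, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $\mathbf 3$ is a bqo, then $\mathrm{ATR}_0$ holds by Theorem~\ref{thm:B}(1). The converse is the known fact, and it is the case $Q=\mathbf 3$ of Proposition~\ref{prop:upper}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
If $Q$ contains $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$, combine Theorem~\ref{thm:B}(1) with Proposition~\ref{prop:upper}. If it contains neither, apply Theorem~\ref{thm:B}(2): a finite quasiorder has no infinite strictly descending sequence, since the terms of such a sequence are pairwise distinct.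
\end{proof}

\begin{thebibliography}{9}

\bibitem{MM} A.~Marcone and A.~Montalb\'an, \emph{The Veblen functions for computability theorists}, J.~Symb.\ Logic \textbf{76} (2011).

\bibitem{RW} M.~Rathjen and A.~Weiermann, \emph{Reverse mathematics and well-ordering principles}, in: Computability in Context, 2011.

\bibitem{Simpson} Simpson, \emph{Subsystems of Second Order Arithmetic}.

\bibitem{ST} \emph{Slicing the Truth}, \texttt{http://www.math.uchicago.edu/\textasciitilde drh/Papers/Papers/rm.pdf}.

\end{thebibliography}
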